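# The planar dissipativity condition for the Lamé operator is not sufficient in space

## 1. A condition that does not see the dimension

Let $n\ge 2$, $1<p<\infty$, and let $\nu$ be a real constant with $\nu>1$ or $\nu<1/2$. Let $\Omega\subset\mathbb R^n$ be a bounded domain with $\partial\Omega\in C^2$. All functions are real, and the operator is the Lamé operator
$$Eu=\Delta u+k\,\nabla\operatorname{div}u,\qquad k=(1-2\nu)^{-1}, \tag{1}$$
acting on vector fields $u=(u_1,\dots,u_n)$, with domain $\mathcal D(E)=(W^{2,p}(\Omega)\cap W^{1,p}_0(\Omega))^n$ in $(L^p(\Omega))^n$. The assumption on $\nu$ says exactly that $k\in(-1,0)$ (when $\nu>1$) or $k\in(0,\infty)$ (when $\nu<1/2$). In particular $1+k>0$ always.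

**Definition.** $E$ is $L^p$-dissipative in $\Omega$ if $\int_\Omega\langle Eu,u\rangle|u|^{p-2}\,dx\le0$ for all $u\in\mathcal D(E)$, the integrand being $0$ where $u=0$.

The following facts are taken as known.

(i) For $n=2$, $E$ is $L^p$-dissipative if and only if
$$\Big(\frac12-\frac1p\Big)^2\le\frac{2(\nu-1)(2\nu-1)}{(3-4\nu)^2}. \tag{2}$$

(ii) For $n>2$, (2) is necessary for $L^p$-dissipativity.

(iii) For $n>2$, $E$ is $L^p$-dissipative if $(1-2/p)^2\le\frac{1-2\nu}{2(1-\nu)}$ when $\nu<1/2$, or $(1-2/p)^2\le\frac{2(1-\nu)}{1-2\nu}$ when $\nu>1$.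

The open problem posed in "The $L^p$ dissipativity of differential operators" asks: if $n>2$, is (2) also sufficient?

The first guess is yes. Condition (2) is necessary in every dimension, it is exact in the plane, and $n$ does not occur in it. We shall test this guess, watch it pass several tests, and then find out exactly which term can break it.

Better parameters come first. Put
$$a=1-\frac2p\in(-1,1),\qquad b=1-a^2=\frac4{pp'}\in(0,1],\qquad c=\frac k{k+2}=\frac1{3-4\nu}\in(-1,1)\setminus\{0\},$$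
with $p'=p/(p-1)$. Solving $c(k+2)=k$ for $k$ gives
$$k=\frac{2c}{1-c},\qquad 1+k=\frac{1+c}{1-c},\qquad k-c=c(1+k). \tag{3}$$
The right side of (2) is $\frac{1-c^2}4$, because $(3-4\nu)^2-1=(2-4\nu)(4-4\nu)=8(1-2\nu)(1-\nu)$. The left side of (2) is $a^2/4$. Hence
$$(2)\iff a^2\le1-c^2\iff b\ge c^2. \tag{4}$$

A running example is $\nu=\frac14$: then $k=2$, $c=\frac12$, and the condition reads $a^2\le\frac34$. The largest $p$ allowed has $a=\frac{\sqrt3}2$, so $p=\frac2{1-a}=4(2+\sqrt3)$.

## 2. The form $Q_a$ and some fields that obey the guess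

**Step 1: make the integrand symmetric.** The purpose is to remove the weight $|u|^{p-2}$. Take a nowhere vanishing smooth field $V$ with values in $\mathbb R^n$, and write $r=|V|$, $\omega=V/r$, so that $\partial_ir=\omega\cdot\partial_iV$. Put
$$U=r^{-a}V,\qquad W=|U|^{p-2}U .$$
Since $|U|=r^{1-a}=r^{2/p}$ and $2(p-2)/p=2a$, we have $|U|^{p-2}=r^{2a}$ and $W=r^aV$. Therefore
$$\partial_iU=r^{-a}(\partial_iV-a\,\omega\,\partial_ir),\qquad \partial_iW=r^{a}(\partial_iV+a\,\omega\,\partial_ir).$$
The cross terms in $\partial_iU\cdot\partial_iW$ cancel, and the same happens for the divergences. Thus, with summation over $i$,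
$$\partial_iU\cdot\partial_iW+k\operatorname{div}U\operatorname{div}W=Q_a[V], \tag{5}$$
where, for any field $V$,
$$Q_a[V]=|\nabla V|^2-a^2|\nabla r|^2+k\big[(\operatorname{div}V)^2-a^2(\omega\cdot\nabla r)^2\big]\ \ (V\ne0),\qquad Q_a[V]=0\ \ (V=0). \tag{6}$$

Because $k>-1$ we have $|\nabla r|^2+k(\omega\cdot\nabla r)^2\ge0$. So $Q_a$ is affine and nonincreasing in $a^2$. For instance, if $k$ were $0$, then $Q_a[V]=|\nabla V|^2-a^2|\nabla r|^2\ge0$ for every $p$, as $|\nabla r|\le|\nabla V|$. All the difficulty comes from the term with $k$.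

For $v\in H^1_0(\Omega)^n$ put $F_a(v)=\int_\Omega Q_a[v]\,dx$. Recall that $\nabla v=0$ a.e. on $\{v=0\}$.

**Proposition 1.** $E$ is $L^p$-dissipative in $\Omega$ if and only if $F_a(v)\ge0$ for all $v\in C_c^\infty(\Omega)^n$.

The proof has to deal with zeros of $v$ and is in Section 9. The counterexample does not need it; the tests below and the positive results do. The guess now reads: if $b\ge c^2$, then $F_a\ge0$.

We also need one textbook notion, a quadratic expression in $\nabla v$ that integrates to zero. Write $G_{ij}=\partial_iv_j$ (first index: derivative) and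
$$\mathcal N[v]=(\operatorname{div}v)^2-\operatorname{tr}G^2=\partial_i(v_i\,\partial_jv_j)-\partial_j(v_i\,\partial_iv_j). \tag{7}$$
The second equality holds because the terms $v_i\partial_i\partial_jv_j$ cancel. Hence $\int\mathcal N[v]=0$ for $v\in C_c^\infty$, and $\mathcal N[v]$ has mean zero for smooth periodic $v$. Example: for $n=2$, $\mathcal N[v]=2\det\nabla v$.

**Test 1: $p=2$.** Here $a=0$. From (7), $\int(\operatorname{div}v)^2=\int\operatorname{tr}G^2\le\int|G|^2$, so $\int|\nabla v|^2+k(\operatorname{div}v)^2\ge\min(1,1+k)\int|\nabla v|^2\ge0$.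

**Test 2: fixed direction.** Let $v=fe$ with a unit vector $e$ and a scalar $f$. Then $|\nabla r|=|\nabla f|$ and $|\omega\cdot\nabla r|=|\partial_ef|$ where $f\neq0$, so $Q_a[v]=b\,[|\nabla f|^2+k(\partial_ef)^2]\ge0$ for every $b>0$.

**Test 3: radial fields.** Let $v=f(\rho)\,x/\rho$, $\rho=|x|$, be smooth with compact support in $\mathbb R^n$, so $f(\rho)=O(\rho)$ at $0$. Then $|\nabla v|^2=f'^2+(n-1)f^2/\rho^2$, $\operatorname{div}v=f'+(n-1)f/\rho$, and $|\nabla r|^2=(\omega\cdot\nabla r)^2=f'^2$. Thus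
$$Q_a[v]=b(1+k)f'^2+(n-1)\frac{f^2}{\rho^2}+k\Big[2(n-1)\frac{ff'}\rho+(n-1)^2\frac{f^2}{\rho^2}\Big].$$
Multiply by $\rho^{n-1}$ and integrate. Since $\int2ff'\rho^{n-2}d\rho=-(n-2)\int f^2\rho^{n-3}d\rho$ and $(n-1)^2-(n-1)(n-2)=n-1$,
$$F_a(v)=|S^{n-1}|\,(1+k)\int_0^\infty\big[b f'^2\rho^{n-1}+(n-1)f^2\rho^{n-3}\big]d\rho\ \ge0 .$$
Again this holds for every $b>0$. The guess has survived; none of these families even feels the number $c$. The plane does.

## 3. The planar proof, and the term $t^2-|J_s|^2$ that stops it in space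

**Step 2: split the gradient along $\omega$ and $\omega^\perp$.** The purpose is to see $Q_a$, modulo the null expression $\mathcal N$, as a quadratic form in independent blocks. At a point with $v\ne0$ decompose $G$ with respect to $\mathbb R\omega\oplus\omega^\perp$ (Greek indices for $\omega^\perp$):
$$x=G_{\omega\omega},\quad y=(G_{\alpha\omega})_\alpha,\quad z=(G_{\omega\alpha})_\alpha,\quad J=(G_{\alpha\beta}),\quad t=\operatorname{tr}J .$$
Since $\partial_ir=\omega\cdot\partial_iv$, the gradient $\nabla r$ has components $(x,y)$. Therefore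
$$Q_a=b(x^2+|y|^2)+|z|^2+|J|^2+k\,[\,bx^2+2xt+t^2\,],\qquad \mathcal N=2xt+t^2-2y\cdot z-\operatorname{tr}J^2 .$$
Let $J_s,J_a$ be the symmetric and antisymmetric parts of $J$, so $|J|^2+\kappa\operatorname{tr}J^2=(1+\kappa)|J_s|^2+(1-\kappa)|J_a|^2$. For every real $\kappa$,
$$\begin{aligned}Q_a-\kappa\mathcal N=\ &\big[b|y|^2+2\kappa\,y\cdot z+|z|^2\big]+\big[b(1+k)x^2+2(k-\kappa)xt+(k-\kappa)t^2\big]\\&+(1+\kappa)|J_s|^2+(1-\kappa)|J_a|^2 .\end{aligned}\tag{8}$$

**Step 3: the critical case $b=c^2$ with $\kappa=c$.** The first bracket becomes $|cy+z|^2$. By (3), $k-c=c(1+k)$, and $c(1+k)=(1+k)-(1-c)(1+k)=(1+k)-(1+c)$. So the second bracket is $(1+k)(cx+t)^2-(1+c)t^2$, and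
$$Q_a-c\,\mathcal N=|cy+z|^2+(1-c)|J_a|^2+(1+k)(cx+t)^2-(1+c)\big(t^2-|J_s|^2\big)\qquad(a^2=1-c^2). \tag{9}$$

In the plane $\omega^\perp$ is a line: $J$ is a number, $J_a=0$ and $|J_s|^2=t^2$. The last term of (9) vanishes and the rest is a sum of nonnegative terms. On $\{v=0\}$ both $Q_a$ and $\mathcal N$ vanish a.e. Integrating, $F_a\ge0$ at $b=c^2$, hence for all $b\ge c^2$. With Proposition 1 this is the sufficiency half of fact (i).

**Where it stops.** For $n\ge3$ the natural attempt is to keep the argument and choose a better $\kappa$. At $b=c^2$ no $\kappa$ works. Suppose (8) were nonnegative for all matrices $G$. Taking only $y,z$ nonzero forces $\kappa^2\le c^2$. Taking $y=z=0$ and $J=\frac t{n-1}I$ forces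
$$(k-\kappa)^2\le c^2(1+k)\Big[k-\kappa+\frac{1+\kappa}{n-1}\Big].$$
Now $k$ and $c$ have the same sign and $|k|>|c|\ge|\kappa|$, so $(k-\kappa)^2\ge(|k|-|c|)^2=(k-c)^2=c^2(1+k)^2$. But $1+\kappa>0$ and $n-1>1$, so the right side is strictly smaller than $c^2(1+k)[k-\kappa+1+\kappa]=c^2(1+k)^2$. This is a contradiction.

The failure of a pointwise argument does not refute the guess, but (9) tells us what a counterexample must do. For $n=3$, $J_s$ is a symmetric $2\times2$ block and $t^2-|J_s|^2=2\det J_s$. We need fields for which the three nonnegative terms of (9) are essentially zero while $\det J_s$ is positive on average. This can be done, for every $\nu$.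

**Theorem 1.** Let $\nu>1$ or $\nu<1/2$. There is $\delta=\delta(\nu)>0$ such that for every $n\ge3$, every bounded domain $\Omega\subset\mathbb R^n$ with $C^2$ boundary, and every $p\in(1,\infty)$ with $(1-\frac2p)^2>1-c^2-\delta$, the operator $E$ is not $L^p$-dissipative in $\Omega$. In particular, for $n\ge3$ condition (2) is never sufficient: $E$ fails to be $L^p$-dissipative for the $p$ giving equality in (2), and also for an open set of $p$ satisfying (2) strictly. A concrete instance is $n=3$, $\Omega$ a ball, $\nu=\frac14$, $p=4(2+\sqrt3)$.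

So the answer to the problem is no. The form (8) also gives positive information.

**Theorem 2.** Let $b=b(p)=1-(1-\frac2p)^2$.

(A) For each $n\ge2$ and admissible $\nu$ there is a number $b_*(n,\nu)\in(0,1]$, independent of $\Omega$, such that $E$ is $L^p$-dissipative in $\Omega$ if and only if $b(p)\ge b_*(n,\nu)$. Moreover $b_*$ is nondecreasing in $n$.

(B) $b_*(2,\nu)=c^2<b_*(n,\nu)$ for all $n\ge3$.

(C) $E$ is $L^p$-dissipative whenever there is a real $\kappa$ with $\kappa^2\le b$ and
$$(k-\kappa)^2\le b(1+k)\Big[k-\kappa+\frac{1+\kappa}{n-1}\Big]. \tag{10}$$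
In particular $b_*\le k^2$ if $|k|<1$, and $b_*\le\dfrac{k^2}{(1+k)(k+\frac1{n-1})}$ if $k>0$. This strictly improves condition (iii) for every admissible $\nu$ and every $n>2$.

Sections 4–8 prove Theorem 1, and Sections 9–10 prove Proposition 1 and Theorem 2.

## 4. From a periodic field with $\langle Q_a\rangle<0$ to failure in every domain

The purpose of this section is to reduce Theorem 1 to building one periodic field on $\mathbb R^3$. Angle brackets $\langle\cdot\rangle$ around a periodic function denote its mean over a period cell.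

**Lemma 1.** Let $V:\mathbb R^3\to\mathbb R^3\setminus\{0\}$ be smooth, periodic with respect to $\ell\mathbb Z^3$, with $\langle Q_a[V]\rangle<0$, where $a=1-2/p$. Then for all $n\ge3$ and all $\Omega\subset\mathbb R^n$ as above, $E$ is not $L^p$-dissipative in $\Omega$.

**Proof.** Regard $V$ as a map $\mathbb R^n\to\mathbb R^n$ that depends on $x_1,x_2,x_3$ only and has its other components equal to $0$. This does not change $Q_a[V]$. Form $U=r^{-a}V$ and $W=|U|^{p-2}U=r^aV$ as in Step 1. They are smooth, since $V$ has no zeros, and they satisfy (5).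

Let $0\le\eta\in C_c^\infty(\Omega)$, $\eta\not\equiv0$, and $\theta=\eta^N$ with an integer $N\ge\max(2,\frac2{p-1})$. Then $\theta$ is smooth and $\theta^{p-1}=\eta^{N(p-1)}$ is $C^1$, because $N(p-1)\ge2$. For $L>0$ let
$$u(x)=\theta(x)\,U(Lx)\in C_c^\infty(\Omega)^n\subset\mathcal D(E),\qquad w=|u|^{p-2}u=\theta^{p-1}(x)\,W(Lx)\in C^1_c(\Omega)^n .$$
Integrate by parts. Each derivative of $u$ or $w$ is $L$ times a derivative of $U$ or $W$ with a factor $\theta$ or $\theta^{p-1}$, plus a bounded term in which the cutoff is differentiated. By (5),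
$$-\int\langle Eu,u\rangle|u|^{p-2}dx=\int\big(\partial_iu\cdot\partial_iw+k\operatorname{div}u\operatorname{div}w\big)dx=L^2\int\theta^p\,Q_a[V](Lx)\,dx+O(L).$$
A continuous periodic function evaluated at $Lx$ converges weakly to its mean. So as $L\to\infty$ the last integral tends to $\langle Q_a[V]\rangle\int\theta^p<0$, and $\int\langle Eu,u\rangle|u|^{p-2}>0$ for large $L$. $\square$

## 5. Fields for which $|V|^{-c}\omega$ is a gradient

**Step 4: kill $|cy+z|^2$ and $|J_a|^2$ at once.** For a nowhere vanishing field $V$ consider $A=r^{-c}\omega=r^{-1-c}V$. Then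
$$r^{1+c}\,\partial_iA_j=G_{ij}-(1+c)\,\partial_ir\,\omega_j. \tag{11}$$
The blocks of the right side are: $-cx$ in position $\omega\omega$, $-cy$ in position $\alpha\omega$, $z$ in position $\omega\alpha$, and $J$ in position $\alpha\beta$. So $\partial_iA_j$ is symmetric exactly when $z=-cy$ and $J_a=0$. In other words, the first two terms of (9) vanish identically if and only if $r^{-c}\omega$ is curl-free, that is, a gradient $\nabla\varphi$ on $\mathbb R^3$. Then $|\nabla\varphi|=r^{-c}$, and $V$ is recovered from $\varphi$. This dictates the class of fields.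

Let $\varphi=x_1+\psi$ on $\mathbb R^3$ with $\psi$ smooth and periodic and $\nabla\varphi\ne0$. Put $P=|\nabla\varphi|$, $\omega=\nabla\varphi/P$, $H=D^2\varphi$, and
$$V=P^{-1/c}\,\omega,\qquad H=X\,\omega\otimes\omega+\omega\otimes Y+Y\otimes\omega+M,\quad Y\perp\omega, \tag{12}$$
with $M$ symmetric on $\omega^\perp$ and $T=\operatorname{tr}M$.

**Lemma 2.** If $a^2=1-c^2$, then with $\beta=1+\frac1c$,
$$\langle Q_a[V]\rangle=(1+c)\Big\langle P^{-2\beta}\Big[\frac{(X-T)^2}{1-c}-2\det M\Big]\Big\rangle. \tag{13}$$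

**Proof.** Here $r=P^{-1/c}$, so $r^{-c}\omega=\nabla\varphi$ and $r^{1+c}=P^{-(1+c)/c}=P^{-\beta}=:g$. Formula (11) with $A=\nabla\varphi$ says $gH=G-(1+c)\nabla r\otimes\omega$. Comparing blocks,
$$gX=-cx,\qquad gY=-cy=z,\qquad gM=J .$$
So in (9): $cy+z=0$, $J_a=0$, $cx+t=g(T-X)$ and $t^2-|J_s|^2=g^2(T^2-|M|^2)=2g^2\det M$, the last because $M$ is a symmetric $2\times2$ block. Hence
$$Q_a[V]-c\,\mathcal N[V]=g^2\big[(1+k)(X-T)^2-2(1+c)\det M\big].$$
Take means: $\langle\mathcal N[V]\rangle=0$, $g^2=P^{-2\beta}$, and $1+k=\frac{1+c}{1-c}$ by (3). $\square$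

We want $X\approx T$ and $\det M$ positive in weighted mean. Since $X=\partial_\omega P$ and $T=P\operatorname{div}\omega$ describe how the level sets of $\varphi$ move and bend, coordinates adapted to the level sets are the right tool.

## 6. Level sets of $\varphi$ as graphs

**Step 5: parametrize $\varphi$ by its level sets.** Write $x=(x_1,x')$ with $x'\in\mathbb R^2$; primes on operators refer to $x'$, at fixed $\tau$. Let $\gamma(\tau,x')$ be smooth, periodic with respect to $\ell\mathbb Z^3$, with $|\gamma_\tau|<1$. Set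
$$G_\tau=1-\gamma_\tau,\qquad \mathsf W=\sqrt{1+|\nabla'\gamma|^2}.$$
The function $G_\tau$ is bounded below by a positive constant, so $\tau\mapsto\tau-\gamma(\tau,x')$ is a bijection of $\mathbb R$ for each $x'$. Thus $(\tau,x')\mapsto(\tau-\gamma(\tau,x'),x')$ is a diffeomorphism of $\mathbb R^3$ with Jacobian $G_\tau$, commuting with translations in $\ell\mathbb Z^3$. Define $\varphi(x)=\tau$ through its inverse. Then $\varphi-x_1=\gamma$ is smooth and periodic, and $\{\varphi=\tau\}$ is the graph $x_1=\tau-\gamma(\tau,x')$.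

Means transform by $\langle f\rangle_x=\langle f\,G_\tau\rangle$, with the mean on the right over a period in $(\tau,x')$, because $dx=G_\tau\,d\tau\,dx'$ and a period cell goes to a fundamental domain of the same lattice.

**Step 6: express $P,\omega,X,T,\det M$ through $\gamma$.** Differentiating $x_1=\varphi-\gamma(\varphi,x')$ gives $\nabla\varphi=G_\tau^{-1}(1,\nabla'\gamma)$. Hence
$$P=\mathsf W/G_\tau,\qquad \omega=\mathsf W^{-1}(1,\nabla'\gamma),\qquad \partial_{x_1}=G_\tau^{-1}\partial_\tau,\qquad \nabla_{x'}=\nabla'+\nabla'\gamma\,G_\tau^{-1}\partial_\tau,$$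
$$\partial_\omega=\mathsf W^{-1}\big[(1+|\nabla'\gamma|^2)G_\tau^{-1}\partial_\tau+\nabla'\gamma\cdot\nabla'\big]=\mathsf WG_\tau^{-1}\partial_\tau+\mathsf W^{-1}\nabla'\gamma\cdot\nabla' .$$

For $X$: since $\nabla P=H\omega$, we have $X=\omega\cdot H\omega=\partial_\omega P$.

For $T$: from $\omega_j=\partial_j\varphi/P$ we get $\partial_i\omega_j=P^{-1}(H_{ij}-(H\omega)_i\omega_j)=P^{-1}(\omega\otimes Y+M)_{ij}$, so $T=P\operatorname{div}\omega$. In our coordinates
$$\operatorname{div}\omega=\operatorname{div}'\frac{\nabla'\gamma}{\mathsf W}+G_\tau^{-1}\Big[\partial_\tau\frac1{\mathsf W}+\nabla'\gamma\cdot\partial_\tau\frac{\nabla'\gamma}{\mathsf W}\Big],$$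
and the bracket equals $\mathsf W\,\omega\cdot\partial_\tau\omega=0$ because $|\omega|=1$. So $T=P\operatorname{div}'(\nabla'\gamma/\mathsf W)$.

For $\det M$: let $e_\alpha$ ($\alpha=1,2$) be the vector with $x_1$-component $-\gamma_\alpha$ and with $x'$-component the $\alpha$-th coordinate vector. Then $e_\alpha\perp\omega$, and differentiation along $e_\alpha$ is $-\gamma_\alpha G_\tau^{-1}\partial_\tau+\partial_\alpha+\gamma_\alpha G_\tau^{-1}\partial_\tau=\partial_\alpha$. Using the formula for $\partial_i\omega_j$ and $\omega\cdot e_\beta=0$,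
$$M(e_\alpha,e_\beta)=P\,(\partial_\alpha\omega)\cdot e_\beta=-P\,\omega\cdot\partial_\alpha e_\beta=P\,\gamma_{\alpha\beta}/\mathsf W .$$
The Gram matrix of $e_1,e_2$ is $\delta_{\alpha\beta}+\gamma_\alpha\gamma_\beta$, with determinant $\mathsf W^2$. Hence $\det M=P^2\,\mathsf W^{-4}\det D'^2\gamma$. Multiplying by $P^{-2\beta}G_\tau$ and inserting $P=\mathsf W/G_\tau$,
$$\langle P^{-2\beta}\det M\rangle_x=\big\langle G_\tau^{2\beta-1}(1+|\nabla'\gamma|^2)^{-1-\beta}\det D'^2\gamma\big\rangle. \tag{14}$$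

**Step 7: two exact cancellations.** These decide at which order the curvature term first shows up. For every smooth periodic $\gamma$,
$$\langle\det D'^2\gamma\rangle=0,\qquad\langle\gamma_\tau\det D'^2\gamma\rangle=0. \tag{15}$$
The first holds because $\det D'^2\gamma=\partial_1(\gamma_1\gamma_{22})-\partial_2(\gamma_1\gamma_{12})$. For the second, let $C_{\alpha\beta}$ be the cofactor matrix of $D'^2\gamma$; it is divergence free, $\partial_\tau\det D'^2\gamma=C_{\alpha\beta}\partial_\alpha\partial_\beta\gamma_\tau$, and $C_{\alpha\beta}\gamma_{\alpha\beta}=2\det D'^2\gamma$. Then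
$$0=\langle\partial_\tau(\gamma\det D'^2\gamma)\rangle=\langle\gamma_\tau\det D'^2\gamma\rangle+\langle\gamma\,C_{\alpha\beta}\partial_\alpha\partial_\beta\gamma_\tau\rangle .$$
Two integrations by parts, using $\partial_\alpha C_{\alpha\beta}=0$, turn the last mean into $\langle\gamma_\tau C_{\alpha\beta}\gamma_{\alpha\beta}\rangle=2\langle\gamma_\tau\det D'^2\gamma\rangle$. So $3\langle\gamma_\tau\det D'^2\gamma\rangle=0$.

## 7. The fourth-order competition between waves and curvature

Let $\gamma=\varepsilon\psi_1+\varepsilon^2\psi_2$ with fixed periodic trigonometric polynomials $\psi_1,\psi_2$ and small $\varepsilon$. To first order $X\approx\gamma_{\tau\tau}$ and $T\approx\Delta'\gamma$. So $X\approx T$ is a wave equation. Put $\Box=\partial_\tau^2-\Delta'$ and assume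
$$\Box\psi_1=0 .$$
All remainders below are uniform; they come from smooth functions of derivatives of $\gamma$, so they may be differentiated.

**Step 8: the curvature term.** We expand the weight in (14):
$$G_\tau^{2\beta-1}(1+|\nabla'\gamma|^2)^{-1-\beta}=1-(2\beta-1)\gamma_\tau+(2\beta-1)(\beta-1)\gamma_\tau^2-(1+\beta)|\nabla'\gamma|^2+O(\varepsilon^3).$$
Multiply by $\det D'^2\gamma=O(\varepsilon^2)$ and average. By (15) the terms $1$ and $\gamma_\tau$ contribute exactly nothing, so the orders $\varepsilon^2$ and $\varepsilon^3$ disappear, and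
$$\langle P^{-2\beta}\det M\rangle_x=\varepsilon^4K_4+O(\varepsilon^5),\quad K_4=\big\langle[(2\beta-1)(\beta-1)\psi_{1,\tau}^2-(1+\beta)|\nabla'\psi_1|^2]\det D'^2\psi_1\big\rangle. \tag{16}$$

**Step 9: the wave term.** The gain is of order $\varepsilon^4$, so we need $X-T$ to order $\varepsilon^2$. From $P=\mathsf W/G_\tau$, we have $P=1+\gamma_\tau+\gamma_\tau^2+\frac12|\nabla'\gamma|^2+O(\varepsilon^3)$. Then
$$X=\partial_\omega P=(1+\gamma_\tau)\big(\gamma_{\tau\tau}+2\gamma_\tau\gamma_{\tau\tau}+\nabla'\gamma\cdot\nabla'\gamma_\tau\big)+\nabla'\gamma\cdot\nabla'\gamma_\tau+O(\varepsilon^3)$$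
$$=\gamma_{\tau\tau}+3\gamma_\tau\gamma_{\tau\tau}+2\nabla'\gamma\cdot\nabla'\gamma_\tau+O(\varepsilon^3),\qquad T=(1+\gamma_\tau)\Delta'\gamma+O(\varepsilon^3).$$
Since $\Delta'\psi_1=\psi_{1,\tau\tau}$, the order $\varepsilon$ cancels and
$$X-T=\varepsilon^2(\Box\psi_2+N_2)+O(\varepsilon^3),\qquad N_2=2\psi_{1,\tau}\psi_{1,\tau\tau}+2\nabla'\psi_1\cdot\nabla'\psi_{1,\tau}=\partial_\tau\big(\psi_{1,\tau}^2+|\nabla'\psi_1|^2\big). \tag{17}$$
As $P^{-2\beta}$ and $G_\tau$ are $1+O(\varepsilon)$, (16) and (17) give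
$$\Big\langle P^{-2\beta}\Big[\frac{(X-T)^2}{1-c}-2\det M\Big]\Big\rangle_x=\varepsilon^4B+O(\varepsilon^5),\qquad B=\frac{\langle(\Box\psi_2+N_2)^2\rangle}{1-c}-2K_4. \tag{18}$$

If $\psi_2$ could be chosen with $\Box\psi_2=-N_2$, only $K_4>0$ would be needed. In the construction below, resonance forbids that choice, and the remaining cost must be compared with the gain.

## 8. Many standing waves

**Step 10: choose $\psi_1$.** Let $\theta_1,\dots,\theta_m\in\mathbb Q^2$ be unit vectors with $\theta_i\ne\pm\theta_j$ for $i\ne j$. Put $A_j=\theta_j\cdot x'$,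
$$\psi_1=\cos\tau\sum_{j=1}^m\cos A_j,\qquad S=\sum_{i<j}(\theta_i\times\theta_j)^2 .$$
Then $\Box\psi_1=0$, because both $\partial_\tau^2$ and $\Delta'$ act as $-1$. If $D$ is a common denominator of the entries of the $\theta_j$, then $\psi_1$ is periodic with respect to $2\pi D\,\mathbb Z^3$, and $e^{i\lambda\cdot x'}$ with $\lambda\in D^{-1}\mathbb Z^2$ has mean $0$ unless $\lambda=0$.

**Step 11: compute $K_4$.** We have $D'^2\psi_1=-\cos\tau\sum_j\cos A_j\,\theta_j\theta_j^{\mathsf T}$, so by the Cauchy–Binet formula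
$$\det D'^2\psi_1=\cos^2\tau\sum_{i<j}(\theta_i\times\theta_j)^2\cos A_i\cos A_j .$$
To average products of four trigonometric functions we use a fact about the plane: if four unit vectors satisfy $e_1+e_2+e_3+e_4=0$, they split into two opposite pairs. Indeed, if $s=e_1+e_2\ne0$, the unordered pair of unit vectors with sum $s$ is unique (it is $\frac s2\pm h$ with $h\perp s$, $|h|^2=1-\frac{|s|^2}4$), so $\{e_1,e_2\}=\{-e_3,-e_4\}$. If $e_1+e_2=0$, then also $e_3+e_4=0$.

Let $i\ne j$. The frequencies in the product of $\cos A_i\cos A_j$ with $\cos A_k\cos A_l$ or $\sin A_k\sin A_l$ are $\pm\theta_i\pm\theta_j\pm\theta_k\pm\theta_l$. Since $\pm\theta_i\pm\theta_j\ne0$, a zero frequency requires $\{k,l\}=\{i,j\}$; otherwise the mean is zero. In the remaining case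
$$\langle\cos^2A_i\cos^2A_j\rangle=\tfrac14,\qquad\langle\sin A_i\cos A_i\sin A_j\cos A_j\rangle=\tfrac14\langle\sin2A_i\sin2A_j\rangle=0 .$$
Now $\psi_{1,\tau}^2=\sin^2\tau\sum_{k,l}\cos A_k\cos A_l$ and $|\nabla'\psi_1|^2=\cos^2\tau\sum_{k,l}\theta_k\cdot\theta_l\sin A_k\sin A_l$. Each unordered pair $\{i,j\}$ occurs as two ordered pairs $(k,l)$, and $\langle\sin^2\tau\cos^2\tau\rangle=\frac18$. So
$$\langle\psi_{1,\tau}^2\det D'^2\psi_1\rangle=\tfrac18\cdot S\cdot2\cdot\tfrac14=\tfrac S{16},\qquad\langle|\nabla'\psi_1|^2\det D'^2\psi_1\rangle=0 .$$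
With $\beta=1+\frac1c$ we have $(2\beta-1)(\beta-1)=(1+\frac2c)\frac1c=\frac{c+2}{c^2}$. Hence
$$K_4=\frac{(c+2)S}{16c^2}. \tag{19}$$
This is positive as soon as $m\ge2$, for either sign of $c$.

**Step 12: choose $\psi_2$ to remove the non-resonant part of $N_2$.** From (17),
$$N_2=\sin2\tau\sum_{k,l}\big[\cos A_k\cos A_l-\theta_k\cdot\theta_l\sin A_k\sin A_l\big].$$
The diagonal terms give $R=\sin2\tau\sum_k\cos2A_k$. On each of these modes $\Box$ acts as $-4+4=0$, so no $\psi_2$ can remove them. The off-diagonal terms are combinations of $\sin2\tau\cos(A_k\pm A_l)$ with $k\ne l$. There $\Box$ acts as multiplication by $-4+|\theta_k\pm\theta_l|^2\ne0$, because $|\theta_k\pm\theta_l|<2$. So there is a trigonometric polynomial $\psi_2$, with the same periods, such that $\Box\psi_2=-(N_2-R)$. Then $\Box\psi_2+N_2=R$ and, as $2\theta_k\pm2\theta_l\ne0$ for $k\neq l$,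
$$\langle R^2\rangle=\langle\sin^22\tau\rangle\sum_k\langle\cos^22A_k\rangle=\frac m4,\qquad\text{so}\qquad B=\frac m{4(1-c)}-\frac{(c+2)S}{8c^2}. \tag{20}$$

**Step 13: make $B$ negative.** For $m=1$ we have $S=0$ and $B>0$: one wave is useless. For $m=2$, $\theta_1=(1,0)$, $\theta_2=(0,1)$ we have $S=1$, and $N_2-R=2\sin2\tau\cos x_2\cos x_3$, so everything is explicit:
$$\gamma=\varepsilon\cos\tau(\cos x_2+\cos x_3)+\varepsilon^2\sin2\tau\cos x_2\cos x_3 .$$
For $c=\frac12$ (that is, $\nu=\frac14$) this gives $B=1-\frac54=-\frac14<0$. In general, two orthogonal directions give $B<0$ exactly when $4c^2<(1-c)(c+2)$, i.e. $5c^2+c-2<0$. This fails for $c=\frac35$, say; and since $S\le1$ for $m=2$, no two directions suffice for that $c$.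

The cure is to use more directions: in (20) the cost is linear in $m$, while $S$ is a sum over pairs and can grow quadratically. Rational points are dense on the unit circle. So for even $m$ we can choose $m/2$ of the $\theta_j$ within angle $\pi/8$ of $(1,0)$ and $m/2$ within angle $\pi/8$ of $(0,1)$, pairwise non-parallel. A pair with one vector from each group makes an angle between $\frac\pi4$ and $\frac{3\pi}4$, so $(\theta_i\times\theta_j)^2\ge\frac12$. There are $m^2/4$ such pairs, so $S\ge m^2/8$ and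
$$B\le\frac m{4(1-c)}-\frac{(c+2)m^2}{64c^2}<0\qquad\text{once}\quad m>\frac{16c^2}{(1-c)(2+c)} .$$
This works for every $c\in(-1,1)\setminus\{0\}$.

**Step 14: end of the proof of Theorem 1.** Fix $\nu$, directions $\theta_j$ with $B<0$, and then $\varepsilon>0$ so small that $|\gamma_\tau|<1$ and $\varepsilon^4B+O(\varepsilon^5)<0$. The resulting field $V=P^{-1/c}\omega$ is smooth, periodic and nowhere zero, and its choice depends only on $\nu$. By Lemma 2 and (18), $\langle Q_a[V]\rangle=(1+c)(\varepsilon^4B+O(\varepsilon^5))<0$ when $a^2=1-c^2$. For this fixed $V$,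
$$\langle Q_a[V]\rangle=\langle|\nabla V|^2+k(\operatorname{div}V)^2\rangle-a^2\langle|\nabla r|^2+k(\omega\cdot\nabla r)^2\rangle$$
is affine and nonincreasing in $a^2$. So there is $\delta=\delta(\nu)>0$ such that it is negative for all $a^2>1-c^2-\delta$. For each $p$ with $(1-\frac2p)^2>1-c^2-\delta$, Lemma 1 shows that $E$ is not $L^p$-dissipative in $\Omega$, for every $n\ge3$ and every $\Omega$. By (4), the $p$ with $1-c^2-\delta<(1-\frac2p)^2\le1-c^2$ satisfy (2), and those with strict inequality on the right form a nonempty open set. The concrete instance is $c=\frac12$, $a=\frac{\sqrt3}2$, with the two orthogonal directions above. $\blacksquare$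

## 9. Dissipativity as nonnegativity of $F_a$

We now prove Proposition 1, for all $n\ge2$. First, $F_a$ is continuous on $H_0^1(\Omega)^n$. We have $|Q_a[v]|\le C|\nabla v|^2$. If $v_j\to v$ in $H^1$, pass to a subsequence with $v_j\to v$ and $\nabla v_j\to\nabla v$ a.e. Then $Q_a[v_j]\to Q_a[v]$ a.e.: this is clear where $v\ne0$, and a.e. on $\{v=0\}$ we have $|Q_a[v_j]|\le C|\nabla v_j|^2\to0$. Dominated convergence with the $L^1$-convergent majorants $C|\nabla v_j|^2$ gives $F_a(v_j)\to F_a(v)$. Since every subsequence has such a further subsequence, the whole sequence converges.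

**Step 15: a regularized substitution.** The purpose is to repeat Step 1 for fields with zeros. Let $u$ be $C^1$, $\delta>0$, $\rho=|u|$, $\omega=u/\rho$, and
$$s=(\rho^2+\delta^2)^{\frac{p-2}4},\qquad\sigma=\frac{p-2}2\,\frac{\rho^2}{\rho^2+\delta^2},\qquad w_\delta=s^2u,\qquad v_\delta=su .$$
Since $\rho\nabla s=s\sigma\nabla\rho$, we have a.e. (recall $\nabla u=0$ a.e. on $\{u=0\}$)
$$\nabla w_\delta=s^2(\nabla u+2\sigma\nabla\rho\otimes\omega),\qquad\nabla v_\delta=s(\nabla u+\sigma\nabla\rho\otimes\omega),\qquad\nabla|v_\delta|=s(1+\sigma)\nabla\rho .$$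
With $\partial_i\rho=\omega\cdot\partial_iu$ it follows that
$$\partial_iu\cdot\partial_iw_\delta+k\operatorname{div}u\operatorname{div}w_\delta=s^2\big[|\nabla u|^2+k(\operatorname{div}u)^2+2\sigma(|\nabla\rho|^2+k\operatorname{div}u\;\omega\cdot\nabla\rho)\big]. \tag{21}$$
Completing squares, $|\nabla v_\delta|^2=s^2[|\nabla u|^2+2\sigma|\nabla\rho|^2+\sigma^2|\nabla\rho|^2]$ and $(\operatorname{div}v_\delta)^2=s^2(\operatorname{div}u+\sigma\,\omega\cdot\nabla\rho)^2$. So (21) equals
$$|\nabla v_\delta|^2+k(\operatorname{div}v_\delta)^2-\Big(\frac\sigma{1+\sigma}\Big)^2\big[|\nabla|v_\delta||^2+k(\omega\cdot\nabla|v_\delta|)^2\big]\ \ge\ Q_a[v_\delta]. \tag{22}$$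
The inequality holds because $\sigma$ lies between $0$ and $\frac{p-2}2>-1$, the function $\frac\sigma{1+\sigma}$ is increasing on $(-1,\infty)$ with values $0$ at $0$ and $\frac{p-2}p=a$ at $\frac{p-2}2$, and the square bracket is $\ge0$ since $k>-1$.

**Step 16: $F_a\ge0$ implies dissipativity.** First we reduce to smoother $u$. Since $\partial\Omega\in C^2$, $\Delta:W^{2,q}\cap W^{1,q}_0\to L^q$ is an isomorphism for all $1<q<\infty$ (Gilbarg–Trudinger, Thm. 9.15 and Lemma 9.17). Given $u\in\mathcal D(E)$, approximate $\Delta u$ in $L^p$ by bounded functions and solve. This shows that $(W^{2,q}\cap W^{1,q}_0)^n$ with $q>\max(n,p)$ is dense in $\mathcal D(E)$ in the $W^{2,p}$ norm. The functional $u\mapsto\int\langle Eu,u\rangle|u|^{p-2}$ is continuous in that norm: $E$ is bounded from $W^{2,p}$ to $L^p$, and $u\mapsto|u|^{p-2}u$ is continuous from $L^p$ to $L^{p'}$. (For the latter, from a convergent sequence extract a subsequence that converges a.e. with a majorant $h\in L^p$; the $p'$-th powers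 of the differences are bounded by $C(h^p+|u|^p)$, so dominated convergence applies.)

So let $u\in(W^{2,q}\cap W_0^{1,q})^n$. By the Sobolev–Morrey embedding $u\in C^1(\overline\Omega)$, and $u=0$ on $\partial\Omega$. Then $v_\delta,w_\delta\in C^1(\overline\Omega)$ vanish on $\partial\Omega$ as well. Integrating by parts and using (22),
$$-\int\langle Eu,w_\delta\rangle\,dx\ge F_a(v_\delta)\ge0 .$$
The last inequality holds by hypothesis, the density of $C_c^\infty$ in $H_0^1$ and the continuity of $F_a$. As $\delta\to0$, $w_\delta\to|u|^{p-2}u$ pointwise, with $|w_\delta|\le|u|^{p-1}$ if $p<2$ and $|w_\delta|\le(|u|^2+1)^{\frac{p-2}2}|u|$ if $p\ge2$ and $\delta\le1$. These bounds are bounded functions and $Eu\in L^1$. So $-\int\langle Eu,u\rangle|u|^{p-2}\ge0$.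

**Step 17: an integrability bound for $p<2$.** For the converse we need: if $z\in C_c^\infty(\Omega)^n$ and $p<2$, then
$$\int_{z\ne0}|z|^{p-2}|\nabla z|^2dx<\infty. \tag{23}$$
Apply (21) with $k=0$ and $u=z$. Since $2\sigma\ge p-2$ and $|\nabla|z||\le|\nabla z|$, the right side is at least $(p-1)s^2|\nabla z|^2$. Integrating by parts on the left,
$$(p-1)\int(|z|^2+\delta^2)^{\frac{p-2}2}|\nabla z|^2\le-\int\langle\Delta z,z\rangle(|z|^2+\delta^2)^{\frac{p-2}2}\le\int|\Delta z|\,|z|^{p-1}<\infty .$$
Let $\delta\to0$ and use Fatou's lemma.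

**Step 18: dissipativity implies $F_a\ge0$.** Let $v\in C_c^\infty(\Omega)^n$, $r=|v|$, $\omega=v/r$, and for $0<\epsilon\le1$ put $u=hv$ with $h=(r^2+\epsilon^2)^{-a/2}$. Then $u\in C_c^\infty(\Omega)^n\subset\mathcal D(E)$. Integrate (21) for this $u$; the left side integrates to $-\int\langle Eu,w_\delta\rangle$. Let $\delta\to0$. On the right, $s^2\to|u|^{p-2}$ and $2\sigma\to p-2$ where $u\ne0$, and a.e. on $\{u=0\}$ the integrand is $0$. A majorant is $C|u|^{p-2}|\nabla u|^2\mathbf 1_{u\ne0}$ if $p<2$ (integrable by (23)) and $C(|u|^2+1)^{\frac{p-2}2}|\nabla u|^2$ if $p\ge2$, $\delta\le1$. On the left, $w_\delta\to|u|^{p-2}u$ boundedly, as in Step 16. Dissipativity gives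
$$0\le\int_{u\ne0}|u|^{p-2}\big[|\nabla u|^2+k(\operatorname{div}u)^2+(p-2)(|\nabla\rho|^2+k\operatorname{div}u\;\omega\cdot\nabla\rho)\big]dx,\qquad\rho=|u|. \tag{24}$$
Now let $\epsilon\to0$. With $\mathsf t=\frac{r^2}{r^2+\epsilon^2}$,
$$\nabla u=h(\nabla v-a\mathsf t\,\nabla r\otimes\omega),\qquad\nabla\rho=h(1-a\mathsf t)\nabla r,\qquad|u|^{p-2}h^2=h^pr^{p-2}=\mathsf t^{\frac{p-2}2},$$
the last because $ap=p-2$. So the integrand of (24) is bounded by $C\,\mathsf t^{\frac{p-2}2}|\nabla v|^2$. If $p\ge2$ this is at most $C|\nabla v|^2$. If $p<2$, then $\mathsf t^{\frac{p-2}2}\le(1+r^{-2})^{\frac{2-p}2}\le1+r^{p-2}$, and the bound is integrable by (23) with $z=v$. As $\epsilon\to0$, $\mathsf t\to1$ where $v\neq0$. Since $p=\frac2{1-a}$ we have $p-2=\frac{2a}{1-a}$, so $(p-2)(1-a)^2=2a-2a^2$ and $(p-2)(1-a)=2a$. With $\zeta=\omega\cdot\nabla r$ the limit of the integrand is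
$$|\nabla v|^2+(-2a+a^2+2a-2a^2)|\nabla r|^2+k\big[(\operatorname{div}v-a\zeta)^2+2a\zeta(\operatorname{div}v-a\zeta)\big].$$
The coefficient of $|\nabla r|^2$ is $-a^2$, and the bracket is $(\operatorname{div}v-a\zeta)(\operatorname{div}v+a\zeta)=(\operatorname{div}v)^2-a^2\zeta^2$. So the limit is $Q_a[v]$, and $F_a(v)\ge0$. $\square$

## 10. The threshold $b_*(n,\nu)$

**Proof of Theorem 2 (A).** The first aim is independence of $\Omega$. For $v\in C_c^\infty(\mathbb R^n)^n$ and $\lambda>0$, $F_a\big(v(\lambda(\cdot-x_0))\big)=\lambda^{2-n}F_a(v)$, and for $\lambda$ large and $x_0\in\Omega$ suitable (depending on the support of $v$) the rescaled field is supported in $\Omega$. So "$F_a\ge0$ on $C_c^\infty(\Omega)^n$" is equivalent to "$F_a\ge0$ on $C_c^\infty(\mathbb R^n)^n$", and by Proposition 1 dissipativity does not depend on $\Omega$.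

For fixed $v$,
$$F_a(v)=\int|\nabla v|^2+k(\operatorname{div}v)^2-(1-b)\int|\nabla r|^2+k(\omega\cdot\nabla r)^2$$
is affine and nondecreasing in $b$, and it is $\ge0$ at $b=1$ by Test 1. So the set of $b\in(0,1]$ for which $F_a\ge0$ on all of $C_c^\infty(\mathbb R^n)^n$ contains $1$, is upward closed, and is relatively closed in $(0,1]$. By facts (i) and (ii) together with (4), it is contained in $[c^2,1]$. Hence it is $[b_*,1]$ with $b_*\ge c^2>0$.

For monotonicity in $n$, suppose $F_a(v)<0$ with $v\in C_c^\infty(\mathbb R^n)^n$. Take $0\le\eta\in C_c^\infty(\mathbb R)$, $\eta\not\equiv0$, and $\tilde v=(v(x)\,\eta(x_{n+1}/L),0)$ on $\mathbb R^{n+1}$. Where $\tilde v\ne0$, its direction is that of $v$, with last component $0$. So $\partial_{n+1}$ enters $Q_a[\tilde v]$ only through $|\partial_{n+1}\tilde v|^2-a^2(\partial_{n+1}|\tilde v|)^2\le L^{-2}\eta'^2|v|^2$, and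
$$F_a(\tilde v)\le L\,\|\eta\|_{L^2}^2F_a(v)+L^{-1}\|\eta'\|_{L^2}^2\|v\|_{L^2}^2<0$$
for $L$ large. Thus $b<b_*(n,\nu)$ implies $b<b_*(n+1,\nu)$, which is $b_*(n,\nu)\le b_*(n+1,\nu)$. $\square$

**Proof of Theorem 2 (B).** $b_*(2,\nu)=c^2$ is fact (i) read through (4). For $n\ge3$, Theorem 1 says that $E$ is not $L^p$-dissipative at $b=c^2$. Since $b_*\ge c^2$ and $b_*$ itself belongs to the set of good $b$, $b_*(n,\nu)>c^2$. $\square$

**Proof of Theorem 2 (C).** Here the multiplier argument of Section 3 is used where it does work. Let $\kappa^2\le b$ and assume (10). In (8) the $(y,z)$ form is $\ge0$ because $\kappa^2\le b$. Since $|\kappa|\le1$,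
$$(1+\kappa)|J_s|^2+(1-\kappa)|J_a|^2\ge\frac{1+\kappa}{n-1}\,t^2,$$
by $t^2=(\operatorname{tr}J_s)^2\le(n-1)|J_s|^2$. What remains is the binary form in $(x,t)$ with coefficients $b(1+k)>0$, $k-\kappa$ (half the mixed coefficient) and $k-\kappa+\frac{1+\kappa}{n-1}$. It is $\ge0$ exactly when (10) holds. So $Q_a-\kappa\mathcal N\ge0$ wherever $v\ne0$; a.e. on $\{v=0\}$ both $Q_a$ and $\mathcal N$ vanish. As $\int\mathcal N=0$, $F_a(v)\ge0$ for all $v\in C_c^\infty$, and Proposition 1 applies.

With $\kappa=k$ and $|k|<1$, (10) reads $0\le b(1+k)^2/(n-1)$, which is true, and $\kappa^2\le b$ reads $b\ge k^2$; so $b_*\le k^2$. With $\kappa=0$ and $k>0$, (10) reads $b\ge\frac{k^2}{(1+k)(k+\frac1{n-1})}$, a number below $1$; so $b_*$ is at most this number.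

For the comparison with (iii), use $1-2\nu=\frac1k$ and $2(1-\nu)=1+\frac1k$. Condition (iii) becomes $a^2\le1+k$ for $k<0$, and $a^2\le\frac1{1+k}$, that is $b\ge\frac k{1+k}$, for $k>0$. If $-1<k<0$, the choice $\kappa=k$ gives dissipativity for $a^2\le1-k^2$, and $1-k^2-(1+k)=-k(1+k)>0$. If $k>0$, the choice $\kappa=0$ gives it for
$$b\ge\frac k{1+k}\cdot\frac k{k+\frac1{n-1}},$$
and the right side is strictly smaller than $\frac k{1+k}$. So (C) is strictly better in all cases. $\blacksquare$

For $n\ge3$, then, $c^2=\frac1{(3-4\nu)^2}<b_*(n,\nu)$, and $b_*(n,\nu)$ is at most the least $b\in(0,1]$ for which some $\kappa$ with $\kappa^2\le b$ satisfies (10). (The least value exists: the admissible pairs $(\kappa,b)$ with $0\le b\le1$ form a compact set, it is nonempty with some $b>0$ by the two choices above, and it contains no pair with $b=0$, since $b=0$ forces $\kappa=0$ and (10) would give $k^2\le0$.) The exact value of $b_*(n,\nu)$ for $n\ge3$ is not determined here.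

In the running example $\nu=\frac14$, $n=3$, $k=2$: condition (iii) gives $b_*\le\frac23$, and $\kappa=0$ gives $b_*\le\frac8{15}$. The choice $\kappa=0.56$ with $b=\kappa^2=0.3136$ satisfies (10), since $(1.44)^2=2.0736\le0.3136\cdot3\cdot(1.44+0.78)=2.0885\ldots$. Therefore $\frac14<b_*(3,\tfrac14)\le0.3136$.
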